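# Rooted forts in bridgeless multigraphs, and why paths have the most zero forcing sets

## 1. Forts through a fixed vertex

Throughout, a *multigraph* is finite and loopless, with parallel edges allowed; a simple graph is a multigraph without parallel edges. For a vertex $v$ and a set $F$ of vertices, $e(v,F)$ is the number of edges between $v$ and $F$, written $e_G(v,F)$ when the graph must be named. We also say that $v$ *sees* $e(v,F)$ edges to $F$. The submultigraph induced on $Y$ is $G[Y]$.

**Definition (fort).** A *fort* of a multigraph $G$ is a nonempty set $F\subseteq V(G)$ with $e(v,F)\neq 1$ for every $v\in V(G)\setminus F$.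

The whole vertex set is always a fort. In a triangle $abc$ the set $\{a,b\}$ is a fort, because $c$ sees $2$; the set $\{a\}$ is not, because $b$ sees $1$. If $a,b$ are joined by a double edge and there are no other vertices, then $\{a\}$ is a fort, because $b$ sees $2$.

**Definition (root-good sets).** Fix a vertex $o$ of $G$, the *root*. A set $A\subseteq V(G)$ is *$o$-good* if it is disjoint from some fort that contains $o$. Let $M_i(G,o)$ be the number of $o$-good sets of size $i$, and $M(G,o)=\sum_i M_i(G,o)x^i$.

An $o$-good set avoids $o$, subsets of $o$-good sets are $o$-good, and $\emptyset$ is $o$-good (use the fort $V(G)$).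

**Definition (bridge).** A *bridge* is an edge whose deletion disconnects its component. So a connected multigraph is bridgeless if and only if $G-e$ is connected for every edge $e$.

An edge that has a parallel copy is never a bridge. The one-vertex graph is connected and bridgeless.

To state the theorem about $M(G,o)$ we need a yardstick. Convention for binomials: $\binom a0=1$, and for $b\ge1$, $\binom ab=0$ whenever $a<b$, also for negative $a$. For $m\ge-1$ put
$$I_m(x)=\sum_{i\ge0}\binom{m+1-i}{i}x^i .$$
Thus $I_{-1}=I_0=1$, $I_1=1+x$, $I_2=1+2x$, $I_3=1+3x+x^2$. For $m\ge0$, $I_m$ is the generating function, by size, of the independent sets of a path on $m$ vertices: from $i$ pairwise nonadjacent vertices in a row of $m$, delete the vertex right after each chosen one except the last; this is a bijection onto the $i$-subsets of a row of $m-i+1$ vertices. Inequalities between polynomials are always coefficientwise. All our polynomials have nonnegative coefficients, so inequalities may be multiplied.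

**Theorem 1.** If $G$ is a connected bridgeless multigraph on $n\ge1$ vertices and $o\in V(G)$, then for each $i\ge0$ at least $\binom{n-i}{i}$ of the $i$-subsets of $V(G)$ are disjoint from some fort containing $o$. For cycles equality holds for all $i$.

Since $[x^i]I_{n-1}=\binom{n-i}{i}$, the first sentence says $M(G,o)\ge I_{n-1}$.

**Cycles.** Let us check the second sentence of Theorem 1 now. Let $C_n$, $n\ge2$, be the cycle, where $C_2$ is a double edge. We claim that the complement of a fort of $C_n$ is an independent set. For $n=2$ this holds because a fort is nonempty. For $n\ge3$, a vertex outside a fort $F$ has its two neighbors both in $F$ or both outside. If two adjacent vertices were outside $F$, then going around the cycle every vertex would be outside, and $F$ would be empty. Conversely, let $A$ be independent with $o\notin A$. Then $V\setminus A$ contains $o$, and each vertex of $A$ sees $2$ edges to $V\setminus A$, so $V\setminus A$ is a fort. Hence the $o$-good sets of $C_n$ are exactly the independent sets of the path $C_n-o$ on $n-1$ vertices, and $M(C_n,o)=I_{n-1}$.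

**The complete graph $K_4$.** A vertex outside $F$ sees $|F|$, so the forts are the sets of size at least $2$. The $o$-good sets are the sets of size at most $2$ avoiding $o$, and $M(K_4,o)=1+3x+3x^2\ge 1+3x+x^2=I_3$.

**A bridge destroys the bound.** On two vertices joined by a single edge the only fort is the whole set, so $M=1$, while $I_1=1+x$.

## 2. Zero forcing sets and the question about paths

Rooted forts are for the following counting question. Let $G$ be a simple graph. Color a set $A$ of vertices blue, the others white, and apply repeatedly the rule: if a blue vertex has exactly one white neighbor, that neighbor becomes blue. The set $A$ is *zero forcing* if repeated application eventually makes every vertex blue. Let $z(G;i)$ be the number of zero forcing sets of size $i$.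

On a path with vertices $v_1v_2v_3v_4$, the set $\{v_1\}$ is forcing (the color runs along the path), and so is $\{v_2,v_3\}$. The set $\{v_2\}$ is not: $v_2$ has two white neighbors. It is known (Boyer et al., 2019) that a set of vertices in the path $P_n$ is forcing if and only if it contains an end-vertex or two adjacent vertices, so that for $i\ge1$
$$z(P_n;i)=\binom ni-\binom{n-i-1}{i}.$$

The conjecture, posed in the slides "Do Paths Have The Most Zero Forcing Sets?" (https://norcom2025.github.io/slides/Menon_Monday_V102_330.pdf), is that no graph on $n$ vertices has more forcing sets of any size than the path: $z(G;i)\le z(P_n;i)$ for all $i\ge1$. It is true.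

**Theorem 2.** For every simple graph $G$ on $n\ge1$ vertices and all $i\ge1$: $z(G;i)\le\binom ni-\binom{n-i-1}{i}=z(P_n;i)$.

**Theorem 3.** Let $G$ be a simple graph on $n$ vertices. (a) If $z(G;i)=z(P_n;i)$ for some $1\le i\le\frac{n-1}{2}$, then $G\cong P_n$. (For $i>\frac{n-1}2$, $z(P_n;i)=\binom ni$ is the trivial bound.) (b) If $G$ is connected and bridgeless, then $z(G;i)\le\binom ni-\binom{n-i}{i}$ for all $i\ge1$.

The link with Section 1 is this lemma.

**Lemma 1.** In a simple graph, $A$ is not zero forcing if and only if some fort is disjoint from $A$.

*Proof.* Let $F$ be a fort with $F\cap A=\emptyset$, and suppose some vertex of $F$ is eventually colored. The first such vertex is forced by a blue vertex $v\notin F$ as its only white neighbor. At that moment all of $F$ is white, so $e(v,F)=1$, which a fort forbids. Hence $F$ stays white and $A$ is not forcing. Conversely, if $A$ is not forcing, apply the rule until it no longer applies. The set of white vertices is nonempty and disjoint from $A$, and no blue vertex has exactly one white neighbor: it is a fort. $\square$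

Call $A$ *good* if it is disjoint from some fort, let $N_i(G)$ be the number of good $i$-sets and $N(G)=\sum_iN_i(G)x^i$. Then $z(G;i)=\binom ni-N_i(G)$. Since $[x^i]I_{n-2}=\binom{n-i-1}{i}$ and $N_0(G)=1$, Theorem 2 says
$$N(G)\ge I_{n-2}.\tag{1}$$
Good sets are an up-to-the-root version of the sets in Section 1: $N(G)\ge M(G,o)$ for every $o$.

**Paths by hand.** Let $F$ be a fort of the path $v_1\cdots v_n$. An inner vertex outside $F$ has both neighbors in $F$ or both outside; an end-vertex outside $F$ has its neighbor outside. So if an end-vertex, or two adjacent vertices, are outside $F$, then everything is outside, which is impossible. Hence the complement of a fort is an independent set of inner vertices. Conversely, if $A$ is an independent set of inner vertices, each vertex of $A$ sees $2$ edges to $V\setminus A$, so $V\setminus A$ is a fort. The good sets are therefore the independent sets of the inner path, and $N(P_n)=I_{n-2}$ for all $n\ge1$ (for $n=1,2$ only $\emptyset$ is good). This re-proves the formula for $z(P_n;i)$.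

**Three vertices.** Here (1) asks for $N\ge I_1=1+x$. No edges: every nonempty set is a fort, $N=1+3x+3x^2$. One edge $ab$ and an isolated $z$: the forts are $\{z\}$, $\{a,b\}$ and $\{a,b,z\}$, so $N=1+3x+x^2$. The path: $N=1+x$. The triangle: the forts are the sets of size at least $2$, so $N=1+3x$.

**One blue vertex.** The case $i=1$ can be settled directly. Suppose $\{v_1\}$ is forcing in a graph on $n$ vertices. Perform the forces one at a time. First $v_1$ forces some $v_2$, and then $v_1$ has no white neighbor left. So the next force is made by $v_2$, on some $v_3$, after which $v_2$ has no white neighbor left; and so on. We get a chain $v_1\to v_2\to\dots\to v_n$. When $v_j$ forces, the white vertices are $v_{j+1},\dots,v_n$ and only $v_{j+1}$ among them is adjacent to $v_j$. So $v_j$ has no neighbor $v_k$ with $k>j+1$, and $G$ is the path $v_1\cdots v_n$. In other words: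
$$z(G;1)>0\ \Longrightarrow\ G\cong P_n .\tag{2}$$

## 3. Four properties of the path polynomials

**Lemma 2.**

1. $I_m=I_{m-1}+xI_{m-2}$ for $m\ge1$.
2. $I_{m+1}\ge I_m$ for $m\ge-1$.
3. $(1+x)^kI_m\ge I_{m+k}$ for $m\ge-1$, $k\ge0$.
4. $I_aI_b\ge I_{a+b}$ for $a,b\ge0$; and $I_aI_b-I_{a+b}=x^2I_{a-2}I_{b-2}$ for $a,b\ge1$.

*Proof.* For 1, split the independent sets of a path on $m$ vertices by whether they contain the last vertex. If they do, the previous vertex (if any) is excluded and a path on $m-2$ vertices is left; for $m=1$ this part is $x=xI_{-1}$.

For 2: $I_0=I_{-1}$, and $I_{m+1}=I_m+xI_{m-1}\ge I_m$ for $m\ge0$.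

For 3 it suffices to take $k=1$ and iterate. For $m=-1$: $I_0=1\le1+x$. For $m\ge0$: $I_{m+1}=I_m+xI_{m-1}\le I_m+xI_m$ by 2.

For 4, cut a path on $a+b$ vertices after the $a$-th vertex. Restricting independent sets to the two pieces injects them into pairs of independent sets. The pairs that are missed are those in which both vertices at the cut are chosen. For $a,b\ge1$, choosing the end of a path on $a$ vertices leaves a path on $a-2$ vertices free (nothing if $a=1$, where $I_{-1}=1$), and likewise for $b$. So the missed pairs contribute $x^2I_{a-2}I_{b-2}$. $\square$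

## 4. Deleting a leaf works, deleting another vertex does not

By property 1, the bound (1) would follow by induction from an inequality $N(G)\ge N(\text{a graph on }n-1\text{ vertices})+xN(\text{a graph on }n-2\text{ vertices})$. If $G$ has a leaf, this is available.

**Lemma 3.** Let $G$ be a simple graph on $n\ge3$ vertices with a leaf $\ell$, and let $p$ be the neighbor of $\ell$. Then
$$N(G)\ge N(G-\ell)+x\,N(G-\ell-p).\tag{3}$$
The good sets of $G$ counted on the right side never contain both $\ell$ and $p$.

*Proof.* **Good sets avoiding $p$.** We inject the good sets of $G-\ell$ into these, keeping sizes. Let $A'$ be good in $G-\ell$ with fort $F'$. Put $A=A'$ if $p\notin A'$, and $A=(A'\setminus\{p\})\cup\{\ell\}$ if $p\in A'$. One recovers $A'$ from $A$, since $\ell\in A$ if and only if $p\in A'$. If $p\in F'$, then $p\notin A'$ and $A=A'$; the set $F'\cup\{\ell\}$ is a fort of $G$, because the only neighbor $p$ of $\ell$ lies in it, and it is disjoint from $A$. If $p\notin F'$, then $F'$ is a fort of $G$, because $\ell$ sees $0$ and no vertex of $G-\ell$ sees more or less of $F'$ than before; it is disjoint from $A$, which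 adds at most $\ell$ to $A'$.

**Good sets containing $p$ but not $\ell$.** We inject the good sets of $G-\ell-p$ into these, raising sizes by $1$. Let $A''$ be good in $G-\ell-p$ with fort $F''$, and $A=A''\cup\{p\}$. If $e(p,F'')=1$, then $F''\cup\{\ell\}$ is a fort of $G$, since $p$ now sees $2$ and no other vertex sees $\ell$. If $e(p,F'')\ne1$, then $F''$ is a fort of $G$, since $\ell$ sees $0$. Both are disjoint from $A$.

The two families are disjoint, since the first avoids $p$ and the second contains it. $\square$

Now suppose there is no leaf. The sensible try is to delete some other vertex $v$ and argue as in the second half: from $A''$ good in $G-v$ with fort $F''$, form $A''\cup\{v\}$. This is good whenever $e(v,F'')\neq1$. If $e(v,F'')=1$, the fort must be repaired, and the leaf that did the repair in Lemma 3 is gone. The failure is real. Take the *diamond*: vertices $a,b,c,d$ and all edges except $cd$. In $G-c$, a triangle, $\{b\}$ is good, and the only fort avoiding $b$ is $\{a,d\}$, of which $c$ sees one edge. And $\{b,c\}$ is forcing in $G$: $c$ forces $a$, then $b$ forces $d$.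

A second try is to cut along a bridge $wr$, into sides $X$ and $V\setminus X$ of sizes $k$ and $n-k$, both at least $2$. This stops for two reasons. A fort of $G[X]$ that contains $w$ is seen from $r$ once more than before, so forts of the sides need not fit together. And even if every pair fitted, the bounds $I_{k-2}$ and $I_{n-k-2}$ are too weak: the product has linear coefficient $(k-2)+(n-k-2)=n-4$, while $I_{n-2}$ has $n-2$.

Both troubles point the same way. In the first, we are safe if the fort of $G-v$ contains *two prescribed neighbors* of $v$. A fort containing two prescribed vertices is obtained from a fort containing *one* prescribed vertex, after the two are merged. So one should count forts through a root. Merging creates parallel edges, so one must allow multigraphs. Merging costs one vertex, so the rooted bound should have index $n-1$ and not $n-2$ for the account to balance. We saw in Section 1 that index $n-1$ is false across a bridge; hence the hypothesis of Theorem 1. The bridges themselves are treated next, and there the root does the gluing.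

## 5. Theorem 1 implies Theorem 2

Assume Theorem 1. We prove $N(G)\ge I_{n-2}$ for simple graphs by induction on $n$. For $n=1$, $N(G)=1=I_{-1}$. Let $n\ge2$.

**Case 1: $G$ disconnected.** Let $K$ be a component, with $k<n$ vertices. A fort of $K$ is a fort of $G$, because vertices outside $K$ see $0$; so membership of the other $n-k$ vertices in a good set is free. Hence, by induction and property 3,
$$N(G)\ge(1+x)^{n-k}N(K)\ge(1+x)^{n-k}I_{k-2}\ge I_{n-2}.\tag{4}$$

**Case 2: $G$ connected and bridgeless.** By Theorem 1 and property 2, $N(G)\ge M(G,o)\ge I_{n-1}\ge I_{n-2}$.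

**Case 3: $G$ connected with a bridge.** Deleting a bridge leaves two sides. Among all sides of all bridges choose one, $X$, with $|X|$ minimal; let $wr$ be its bridge, $w\in X$, $r\notin X$. Then $G[X]$ is connected. It is also bridgeless. Indeed, let $g$ be a bridge of $G[X]$ and $Z$ the side of $G[X]-g$ without $w$. The only edge of $G$ from $X$ to outside $X$ is $wr$, so $g$ is the only edge of $G$ leaving $Z$. Then $g$ is a bridge of $G$ and $Z$ a side of it, smaller than $X$: a contradiction.

*Case 3a: $|X|\ge2$.* The purpose is to glue a rooted fort of $G[X]$ to an arbitrary fort of the rest *with $w$ kept in both parts*. Let $G_0=G-(X\setminus\{w\})$, which has $n-|X|+1<n$ vertices. Let $A_0$ be disjoint from a fort $F_0$ of $G_0$, and let $A_1\subseteq X\setminus\{w\}$ be disjoint from a fort $F_1\ni w$ of $G[X]$. We show that $A_0\cup A_1$ is good in $G$.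

- If $w\in F_0$, then $F_0\cup F_1$ is a fort of $G$. A vertex $v\in X\setminus F_1$ is not $w$, so its neighbors lie in $X$, and $F_0\cap X=\{w\}\subseteq F_1$; it sees $e_{G[X]}(v,F_1)\ne1$. A vertex $v\in V(G_0)\setminus F_0$ is not $w$, so its neighbors lie in $V(G_0)$, and $F_1\cap V(G_0)=\{w\}\subseteq F_0$; it sees $e_{G_0}(v,F_0)\neq1$. The fort is disjoint from $A_0\cup A_1$: we have $A_0\cap F_1\subseteq A_0\cap\{w\}=\emptyset$ since $w\in F_0$, and $A_1\cap F_0\subseteq(X\setminus\{w\})\cap V(G_0)=\emptyset$.
- If $w\notin F_0$, then $F_0$ is a fort of $G$: the vertices of $X\setminus\{w\}$ have all their neighbors in $X$ and see $0$, and vertices of $V(G_0)$ see what they saw in $G_0$. It is disjoint from $A_0$ and from $A_1\subseteq X\setminus\{w\}$.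

The map $(A_0,A_1)\mapsto A_0\cup A_1$ is injective and adds sizes. By Theorem 1, the induction hypothesis and property 4,
$$N(G)\ge M(G[X],w)\,N(G_0)\ge I_{|X|-1}\,I_{n-|X|-1}\ge I_{n-2}.\tag{5}$$

*Case 3b: $|X|=1$.* Then $w=\ell$ is a leaf; let $p=r$. If $n=2$, $N(G)\ge1=I_0$, since $\emptyset$ is good. If $n\ge3$, Lemma 3, induction and property 1 give $N(G)\ge I_{n-3}+xI_{n-4}=I_{n-2}$. $\square$

It remains to prove Theorem 1.

## 6. Merging, suppressing and subdividing

For distinct $a,b\in V(G)$ let $G/(a{=}b)$ be obtained by identifying $a$ and $b$ to one vertex $a^*$ and deleting the resulting loops. In a triangle $abc$, this gives a double edge between $a^*$ and $c$.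

**Lemma 4.** (a) If $G$ is connected and bridgeless, so is $G/(a{=}b)$. (b) If $F^*\ni a^*$ is a fort of $G/(a{=}b)$, then $F=(F^*\setminus\{a^*\})\cup\{a,b\}$ is a fort of $G$.

*Proof.* (a) Identification and deletion of loops keep a graph connected. Each edge $e$ of $G/(a{=}b)$ comes from an edge of $G$, and $G/(a{=}b)-e=(G-e)/(a{=}b)$ is connected because $G-e$ is. (b) For $v\notin F$ we have $e_G(v,F)=e_{G/(a=b)}(v,F^*)\neq1$. $\square$

A set disjoint from $F^*$ avoids $a^*$, so it is a set of vertices of $G$, and it is disjoint from $F$. Hence Lemma 4(b) says: *the sets counted by $M(G/(a{=}b),a^*)$ are subsets of $V(G)\setminus\{a,b\}$ that are disjoint from some fort of $G$ containing both $a$ and $b$.*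

**Lemma 5.** (a) Let $s$ be a vertex of $G$ with exactly two edges, going to distinct vertices $p,p'$. If $G$ is connected and bridgeless, so is $(G-s)+pp'$, where $pp'$ is a new edge. (b) Subdividing an edge of a connected bridgeless multigraph keeps it connected and bridgeless.

*Proof.* (a) $G-sp$ is connected and $s$ is a leaf of it, so $G-s$ is connected. This is the new graph minus its new edge, so the new graph is connected and stays so when the new edge is deleted. If another edge $e$ is deleted, $G-e$ is connected, and replacing the path $p\,s\,p'$ in it by an edge keeps it connected. (b) Deleting one half of the subdivided edge leaves the original graph minus that edge, with a pendant vertex attached. Deleting another edge leaves a subdivision of a connected graph. Both are connected. $\square$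

## 7. Splitting at a neighbor of the root, and tentacles

We begin the proof of Theorem 1, by induction on $n$. For $n=1$ the only $o$-good set is $\emptyset$, with fort $\{o\}$, and $M=1=I_0$. Now let $n\ge2$ and assume $M\ge I_{n'-1}$ for all connected bridgeless multigraphs with $n'<n$ vertices and every root.

The natural plan is the remedy of Section 4: take a neighbor $u$ of $o$, and count separately the $o$-good sets without and with $u$. Without $u$, merge $u$ into $o$. With $u$, look at $G-u$ and forts there through $o$ and another neighbor of $u$. The induction hypothesis needs bridgeless graphs, and $G-u$ may have bridges. For instance, let $G$ consist of three paths $u\,o\,a_1\,t$, $u\,w\,a_2\,t$, $u\,w'\,a_3\,t$ that share only $u$ and $t$. Then $G-u$ is a tree, and after merging $o$ and $w$ in it, $ta_3$ and $a_3w'$ are still bridges, so the hypothesis does not apply. The following definition names the obstruction.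

**Definition (tentacle).** In $G$ with root $o$, a *tentacle* is a triple $(Y,f,u)$ such that

- $\emptyset\ne Y\subseteq V\setminus\{o\}$, $G[Y]$ is connected, and $u\notin Y$;
- exactly one edge $f=cd$ joins $Y$ to $V\setminus(Y\cup\{u\})$, where $d\in Y$ and $c\notin Y\cup\{u\}$;
- at least one edge joins $Y$ to $u$.

Possibly $o\in\{c,u\}$. In the example, $(\{w'\},a_3w',u)$ and $(\{a_3,w'\},ta_3,u)$ are tentacles. More generally, a vertex $v\neq o$ with exactly two edges, to distinct vertices $c$ and $u$, gives the tentacle $(\{v\},cv,u)$. In $K_4$ there is no tentacle: a single vertex outside $\{o\}\cup\{u\}$ sends two edges outside $Y\cup\{u\}$; a pair $Y$ sends two edges to the one vertex outside $Y\cup\{u\}$; and if $|Y|=3$ nothing lies outside $Y\cup\{u\}$.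

**Case A: $G$ has no tentacle.** Since $G$ is connected and $n\ge2$, we may choose $u$ adjacent to $o$.

**Step A1: $o$-good sets avoiding $u$.** By Lemma 4 and induction there are at least $M(G/(o{=}u),o^*)\ge I_{n-2}$ of them (as generating functions).

**Step A2: the component of $o$ in $G-u$.** This step makes induction available for the sets containing $u$. Let $H$ be the component of $G-u$ containing $o$, and $h=|V(H)|\le n-1$.

$H$ is bridgeless. Suppose $f=cd$ is a bridge of $H$ with $o$ on the side of $c$, and let $Y$ be the vertex set of the side of $d$. Then $G[Y]$ is connected, $o,u\notin Y$, and the edges of $G$ leaving $Y$ are $f$ and edges to $u$. There is at least one edge to $u$, since otherwise $f$ would be a bridge of $G$. So $(Y,f,u)$ is a tentacle, a contradiction.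

At least two edges join $u$ to $V(H)$: there is one, to $o$, and if it were the only one, it would be the only edge leaving $V(H)$, hence a bridge of $G$.

**Step A3: $o$-good sets containing $u$.** We use forts $F\subseteq V(H)$ of $H$ of which $u$ sees at least $2$; such an $F$ is a fort of $G$, since the vertices of other components of $G-u$ see $0$. For the same reason the membership of those $n-1-h$ other vertices in $A$ is free.

- If $e(u,o)\ge2$, every fort of $H$ containing $o$ qualifies. We get at least
$$x(1+x)^{n-1-h}M(H,o)\ge x(1+x)^{n-1-h}I_{h-1}\ge xI_{n-2}\ge xI_{n-3}.$$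
- If $e(u,o)=1$, then $u$ has a neighbor $w\in V(H)\setminus\{o\}$, and every fort of $H$ containing $o$ and $w$ qualifies. By Lemma 4 and induction we get at least
$$x(1+x)^{n-1-h}M(H/(o{=}w),o^*)\ge x(1+x)^{n-1-h}I_{h-2}\ge xI_{n-3}.$$

Adding Steps A1 and A3, $M(G,o)\ge I_{n-2}+xI_{n-3}=I_{n-1}$. This finishes Case A.

Now tentacles must be dealt with. The smallest ones are vertices with two edges, and for these there is a recurrence, which holds with no assumption of connectedness.

## 8. A recurrence at a vertex with two edges

**Lemma 6.** Let $G$ be a multigraph, $o\in V(G)$, and $s\ne o$ a vertex with exactly two edges, going to distinct vertices $p,p'$. Let $H=G-s$, $G'=H+pp'$, and $G''=H/(p{=}p')$ with merged vertex $m$. The root of $G''$ is $m$ if $o\in\{p,p'\}$, and $o$ otherwise. Then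
$$M(G,o)\ge M(G',o)+x\,M(G'',o),$$
where $M(G'',o)$ is taken with respect to this root.

On a cycle $G=C_n$, $n\ge4$, one has $G'=C_{n-1}$, $G''=C_{n-2}$, and the lemma reads $I_{n-1}\ge I_{n-2}+xI_{n-3}$, which is an equality. For $n=3$, $G'$ is a double edge and $G''$ a single vertex: $1+2x=(1+x)+x$.

Before the proof, here is the one difficulty. We shall see that $o$-good sets of $G'$ are $o$-good in $G$, and they do not contain $s$. To a root-good set $A''$ of $G''$ one would like to add $s$. This works if the fort of $G''$ contains $m$ (then $s$ sees $2$), or if it misses $m$ and neither $p$ nor $p'$ sees exactly one edge. But $m$ may see $2$ because $p$ and $p'$ see one edge each. Then $s$ must be put *into the fort* to repair $p$ and $p'$, and so $s$ cannot be added to the set. In exchange $p$ and $p'$ are outside the fort, and one of them can be added instead, provided the result was not already used for $G'$. The proof checks that this always works out.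

*Proof.* **Step 1: admissible sets.** We describe forts of $G,G',G''$ by their common part in $H$. For $A\subseteq V(H)\setminus\{o\}$ call $F\subseteq V(H)$ *admissible for $A$* if $o\in F$, $F\cap A=\emptyset$, and $e_H(v,F)\ne1$ for all $v\in V(H)\setminus(F\cup\{p,p'\})$. So nothing is asked at $p$ and $p'$.

The union of two sets $F_1,F_2$ admissible for $A$ is admissible for $A$: for $v\notin F_1\cup F_2\cup\{p,p'\}$, either $e_H(v,F_1)=e_H(v,F_2)=0$, and $v$ sees $0$ of the union, or some $e_H(v,F_j)\ge2$, and $v$ sees at least $2$.

Let $r=e_H(p,F)$ and $r'=e_H(p',F)$. We use these types of admissible sets (not every set has a type, and a set can have both of the last two):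

- $[11]$: $p,p'\in F$;
- $[10]$: $p\in F$, $p'\notin F$, $r'\ge1$;
- $[01]$: $p'\in F$, $p\notin F$, $r\ge1$;
- $[00]_0$: $p,p'\notin F$, $r\ne1$ and $r'\neq1$;
- $[00]_1$: $p,p'\notin F$, $r\ge1$ and $r'\ge1$.

**Step 2: goodness in $G'$ and in $G$.** We translate types into goodness.

(i) *A set $A\subseteq V(H)\setminus\{o\}$ is $o$-good in $G'$ if and only if it has an admissible set of type $[11]$, $[10]$, $[01]$ or $[00]_0$.* The graph $G'$ differs from $H$ only by the edge $pp'$. If $p\in F\not\ni p'$, the fort condition at $p'$ is $r'+1\neq1$, that is $r'\ge1$; symmetrically for $p$. If $p,p'\notin F$, the conditions are $r\ne1$, $r'\neq1$. If $p,p'\in F$, there is none.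

(ii) *If $A\subseteq V(H)\setminus\{o\}$ has an admissible set $F$ of any of the five types, then $A$ is $o$-good in $G$.* For types $[11],[10],[01],[00]_1$, the set $F\cup\{s\}$ is a fort of $G$: each of $p,p'$ that lies outside $F$ sees at least $1$ edge to $F$ and one to $s$. For type $[00]_0$, $F$ is a fort of $G$: $s$ sees $0$, and $r,r'\ne1$.

(iii) *If $F$ has type $[11]$ or $[00]_0$, then $A\cup\{s\}$ is also $o$-good in $G$*, via the fort $F$: here $s$ sees $2$ or $0$.

Let $\mathcal M'$ be the family of $o$-good sets of $G'$. By (i) and (ii) all of them are $o$-good in $G$, and none contains $s$. Let $\mathcal M''$ be the family of root-good sets of $G''$. It remains to inject $\mathcal M''$ into the $o$-good sets of $G$ outside $\mathcal M'$, raising sizes by $1$.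

**Step 3: what a root-good set of $G''$ provides.** Let $A''\in\mathcal M''$, with a fort $F''$ of $G''$ containing the root and disjoint from $A''$. Put $\bar A=A''\setminus\{m\}$.

If $m\in F''$, then $m\notin A''$, and the preimage $(F''\setminus\{m\})\cup\{p,p'\}$ contains $o$ and is admissible for $\bar A$, because a vertex other than $p,p'$ sees the same number of edges in $H$ as in $G''$. It has type $[11]$.

If $m\notin F''$, then the root is not $m$, so $o\notin\{p,p'\}$. The set $F=F''$ is admissible for $\bar A\cup\{p,p'\}$, and $r+r'=e_{G''}(m,F'')\neq1$. Either $r,r'\ge1$, and $F$ has type $[00]_1$; or one of $r,r'$ is $0$ and the other is not $1$, and $F$ has type $[00]_0$.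

Let $\mathcal M_1$ consist of those $A''\in\mathcal M''$ for which there is an admissible set for $\bar A$ of type $[00]_0$, or $m\notin A''$ and there is an admissible set for $\bar A$ of type $[11]$. Let $\mathcal M_2=\mathcal M''\setminus\mathcal M_1$. By the previous two paragraphs, each $A''\in\mathcal M_2$ has a set $F$ admissible for $\bar A\cup\{p,p'\}$ of type $[00]_1$, and then $o\notin\{p,p'\}$.

**Step 4: the map $\Phi$.** We define it and check that each image is $o$-good in $G$, has size $|A''|+1$, and is not in $\mathcal M'$.

- $A''\in\mathcal M_1$, $m\notin A''$: let $\Phi(A'')=\bar A\cup\{s\}$. It is $o$-good by (iii), and contains $s$, so it is not in $\mathcal M'$.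
- $A''\in\mathcal M_1$, $m\in A''$: let $\Phi(A'')=\bar A\cup\{s,p'\}$. There is an admissible $F$ for $\bar A$ of type $[00]_0$. It avoids $p'$ and contains $o$, so $o\ne p'$ and $F$ is admissible for $\bar A\cup\{p'\}$; now use (iii). The image contains $s$. Its size is $|\bar A|+2=|A''|+1$.
- $A''\in\mathcal M_2$, $m\in A''$: let $\Phi(A'')=\bar A\cup\{p,p'\}$. It is $o$-good via $F\cup\{s\}$, with $F$ of type $[00]_1$ as above. Suppose it were in $\mathcal M'$. By (i) it would have an admissible set, avoiding $p$ and $p'$, of one of the types in (i), hence of type $[00]_0$. This set is admissible for $\bar A$, so $A''\in\mathcal M_1$, a contradiction.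
- $A''\in\mathcal M_2$, $m\notin A''$: both $\bar A\cup\{p\}$ and $\bar A\cup\{p'\}$ are $o$-good in $G$ via $F\cup\{s\}$. We claim that they are not both in $\mathcal M'$. Suppose they are. Then $\bar A\cup\{p\}$ has an admissible set $F_1\not\ni p$, of type $[01]$ or $[00]_0$ by (i). Type $[00]_0$ is impossible as $A''\notin\mathcal M_1$, so $p'\in F_1$. In the same way $\bar A\cup\{p'\}$ has an admissible set $F_2\ni p$. Now $F_1\cup F_2$ is admissible for $\bar A$ and has type $[11]$; as $m\notin A''$, this gives $A''\in\mathcal M_1$, a contradiction. Let $\Phi(A'')$ be $\bar A\cup\{p\}$ if this is not in $\mathcal M'$, and $\bar A\cup\{p'\}$ otherwise.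

**Step 5: $\Phi$ is injective.** We recover $A''$ from its image, using that $\bar A\subseteq V(H)\setminus\{p,p'\}$. An image contains $s$ exactly if it comes from $\mathcal M_1$; then $\bar A=\Phi(A'')\setminus\{s,p'\}$, and $m\in A''$ if and only if $p'\in\Phi(A'')$. An image without $s$ contains both of $p,p'$ if $m\in A''$ and exactly one of them if $m\notin A''$; and $\bar A=\Phi(A'')\setminus\{p,p'\}$. $\square$

## 9. Trading a minimal tentacle for a path

We return to the proof of Theorem 1.

**Case B: $G$ has a tentacle.** Choose a tentacle $(Y,f,u)$, $f=cd$, with $y=|Y|$ minimal. The purpose is to replace $Y$ by a path on $y$ vertices without increasing the number of root-good sets. Then Lemma 6 applies to a vertex of that path.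

Let $R=V\setminus Y$. It contains $c,u,o$, and $c\ne u$, so $n\ge y+2\ge3$. The edges between $Y$ and $R$ are $f=cd$ and edges to $u$. (For example, $Y$ may be a triangle $d,v,v'$ with the edges $cd$, $vu$, $v'u$.)

**Step B1: $G[Y]$ is bridgeless.** This is what minimality is for. Suppose $g$ is a bridge of $G[Y]$ with sides $Y_1\ni d$ and $Y_2$. The edges of $G$ leaving $Y_2$ are $g$ and edges to $u$, and there is at least one of the latter since $g$ is not a bridge of $G$. Also $G[Y_2]$ is connected, $o\notin Y_2$, and the other end of $g$ is in $Y_1$, so it is not $u$. Thus $(Y_2,g,u)$ is a smaller tentacle, a contradiction.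

**Step B2: the graph $G^*$.** Let $G^*$ consist of $G[R]$ and a new path $q_1\cdots q_y$, with the edges $cq_1$, $q_jq_{j+1}$ for $1\le j<y$, and $q_yu$. It has $n$ vertices. We show that it is connected and bridgeless.

Merge all of $Y$ in $G$ to one vertex $\hat y$. By Lemma 4(a), iterated, the result $\hat G$ is connected and bridgeless. In it, $\hat y$ has one edge to $c$ and $k\ge1$ edges to $u$. Since $\hat G-\hat yc$ is connected and $\hat y$ has only the neighbor $u$ there, $G[R]=\hat G-\hat y$ is connected. Delete $k-1$ of the parallel edges $\hat yu$. The resulting graph is connected. If one of the two remaining edges at $\hat y$ is deleted, it stays connected, because $G[R]$ is connected. If another edge $e$ is deleted, it stays connected, because $\hat G-e$ is connected and redundant parallel edges do not matter. So this graph is connected and bridgeless, and $G^*$ arises from it by $y-1$ subdivisions; use Lemma 5(b).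

**Lemma 7.** In this situation, and under the induction hypothesis, $M(G,o)\ge M(G^*,o)$.

*Proof.* **Step 1: fix the part of the set in $R$.** Both graphs contain $G[R]$, so we compare, for each $A_R\subseteq R\setminus\{o\}$, how many sets in $Y$ and how many in $Q=\{q_1,\dots,q_y\}$ complete $A_R$ to an $o$-good set. Call $F_R\subseteq R$ *admissible* (for the fixed $A_R$) if $o\in F_R$, $F_R\cap A_R=\emptyset$, and $e(v,F_R)\neq1$ for all $v\in R\setminus(F_R\cup\{c,u\})$. As in Lemma 6, the union of two admissible sets is admissible. If $F\ni o$ is a fort of $G$ or of $G^*$ disjoint from $A_R$, then $F\cap R$ is admissible, because vertices of $R\setminus\{c,u\}$ have no edges leaving $R$. Put $r=e_{G[R]}(c,F_R)$ and $r'=e_{G[R]}(u,F_R)$.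

**Step 2: completions in $G^*$, exactly.** Put $q_0=c$ and $q_{y+1}=u$; these are distinct. Let $F$ be a set with $F\cap R=F_R$ admissible. The fort condition at $q_j\notin F$, $1\le j\le y$, says that $q_{j-1},q_{j+1}$ are both in $F$ or both not in $F$. So if two consecutive $q_j,q_{j+1}$ ($0\le j\le y$) are outside $F$, then, propagating in both directions, all of $q_0,\dots,q_{y+1}$ are outside $F$. Hence the fort conditions on $Q$ hold if and only if either all of $q_0,\dots,q_{y+1}$ are outside $F$, or those outside $F$ are pairwise nonconsecutive.

In the first situation the conditions at $c$ and $u$ are $r\neq1$ and $r'\ne1$. In the second situation, if $c\notin F$, then $q_1\in F$ and the condition at $c$ is $r+1\neq1$, that is $r\ge1$; likewise, if $u\notin F$, it is $r'\ge1$. The set $A_Q\subseteq Q$ must lie outside $F$, so $A_Q\cup(\{c,u\}\setminus F_R)$ has no two consecutive elements. Conversely, if this set has no two consecutive elements, one can take $F=F_R\cup(Q\setminus A_Q)$.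

Therefore $A_R\cup A_Q$ is $o$-good in $G^*$ if and only if there is an admissible $F_R$ such that one of the following holds:

- $c,u\notin F_R$, $r\ne1$, $r'\ne1$ ($A_Q$ arbitrary);
- $c,u\in F_R$, and $A_Q$ is independent in the path $q_1\cdots q_y$;
- $c\in F_R\not\ni u$, $r'\ge1$, $A_Q$ is independent, $q_y\notin A_Q$;
- $u\in F_R\not\ni c$, $r\ge1$, $A_Q$ is independent, $q_1\notin A_Q$;
- $c,u\notin F_R$, $r\ge1$, $r'\ge1$, $A_Q$ is independent, $q_1,q_y\notin A_Q$.

Classify $A_R$ by the first case that applies: there exists an admissible $F_R$ with

- (a) $c,u\notin F_R$, $r\ne1$, $r'\neq1$;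
- (b) $c,u\in F_R$;
- (c) $c\in F_R\not\ni u$, $r'\ge1$;
- (d) $u\in F_R\not\ni c$, $r\ge1$;
- (e) $c,u\notin F_R$, $r\ge1$, $r'\ge1$;
- (f) none of these.

If sets as in (c) and as in (d) both exist, their union is as in (b). So when the first applicable case is (c), no set as in (d) exists, and the completions are the independent $A_Q$ with $q_y\notin A_Q$; those allowed through (e) are among them. Likewise for (d). Hence the generating function of the completions $A_Q$ of $A_R$ in $G^*$ is
$$\text{(a) }(1+x)^y;\quad\text{(b) }I_y;\quad\text{(c), (d) }I_{y-1};\quad\text{(e) }I_{y-2};\quad\text{(f) }0.\tag{6}$$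
(In (e) with $y=1$ only $A_Q=\emptyset$ is left, and $I_{-1}=1$.)

**Step 3: completions in $G$, from below.** We show that the sets $A_Y\subseteq Y$ for which $A_R\cup A_Y$ is $o$-good in $G$ have at least the generating function in (6). Fix $F_R$ as in the respective case. In all cases, for any $F_Y\subseteq Y$ the vertices of $R\setminus(F_R\cup\{c,u\})$ satisfy the fort condition for $F_R\cup F_Y$, as they see nothing in $Y$. Recall that $G[Y]$ is connected and bridgeless, by Step B1. The induction hypothesis will be applied to connected bridgeless multigraphs on $y+1$, $y$ or $y-1$ vertices, and $y+1<n$.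

(a) $F=F_R$ is a fort of $G$: vertices of $Y$ see $0$, since their neighbors in $R$ are $c,u\notin F_R$; and $c,u$ see $r,r'\neq1$. All $A_Y$ work, giving $(1+x)^y$.

(b) Let $J$ be obtained from $G[Y\cup\{c,u\}]$ by identifying $c,u$ to a vertex $m$ and deleting loops. It is connected and bridgeless, because $G[Y]$ is, and at least two edges join $Y$ to $m$: the edge $f$ and an edge to $u$. It has $y+1$ vertices. If $F^*\ni m$ is a fort of $J$, then $F=F_R\cup(F^*\setminus\{m\})$ is a fort of $G$: for $v\in Y\setminus F^*$, $e_G(v,F)=e_J(v,F^*)\neq1$, because both $c$ and $u$ are in $F$. So we get at least $M(J,m)\ge I_y$.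

(c) Choose $w\in Y$ adjacent to $u$. Let $J$ be $G[Y]$, with an additional edge $wd$ if $w\ne d$. Adding an edge keeps it connected and bridgeless; it has $y$ vertices. Let $F_Y\ni w$ be a fort of $J$, and $F=F_R\cup F_Y$. We check that $F$ is a fort of $G$. Let $v\in Y\setminus F_Y$, so $v\ne w$. Since $c\in F$ and $u\notin F$,
$$e_G(v,F)=e_{G[Y]}(v,F_Y)+[v=d]=e_J(v,F_Y)\ne1,$$
where $[v=d]$ is $1$ if $v=d$ and $0$ otherwise: if $v=d$, then $w\ne d$ and the additional edge of $J$ leads from $d$ to $w\in F_Y$; if $v\ne d$, the additional edge is not at $v$. Finally $e_G(u,F)\ge r'+1\ge2$, thanks to $w$. So we get at least $M(J,w)\ge I_{y-1}$.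

(d) Let $J$ be $G[Y]$ with an additional edge $dv$ for each edge $uv$ with $v\in Y\setminus\{d\}$. It is connected and bridgeless on $y$ vertices. Let $F_Y\ni d$ be a fort of $J$, and $F=F_R\cup F_Y$. For $v\in Y\setminus F_Y$ we have $v\ne d$, so $v$ is not adjacent to $c$, and
$$e_G(v,F)=e_{G[Y]}(v,F_Y)+e(v,u)=e_J(v,F_Y)\neq1,$$
as $u\in F$ and $d\in F_Y$. Also $e_G(c,F)=r+1\ge2$, by the edge $cd$. So $F$ is a fort of $G$, and we get at least $M(J,d)\ge I_{y-1}$.

(e) Choose $w\in Y$ adjacent to $u$. If $F_Y$ is a fort of $G[Y]$ containing $d$ and $w$, then $F_R\cup F_Y$ is a fort of $G$: vertices of $Y\setminus F_Y$ see no edges to $F_R$, as $c,u\notin F_R$; $c$ sees $r+1\ge2$; and $u$ sees at least $r'+1\ge2$. If $w=d$, we get at least $M(G[Y],d)\ge I_{y-1}\ge I_{y-2}$. Otherwise, by Lemma 4, we get at least $M(G[Y]/(d{=}w),d^*)\ge I_{y-2}$.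

(f) Nothing is to be shown.

**Step 4: sum.** Multiply the inequality for each $A_R$ by $x^{|A_R|}$ and sum over all $A_R\subseteq R\setminus\{o\}$. Since $o\in R$, every $o$-good set of $G$ or $G^*$ is counted once. This gives $M(G,o)\ge M(G^*,o)$. $\square$

**Step B3: end of Case B.** Apply Lemma 6 to $G^*$ with $s=q_1$, $p=c$, and $p'=q_2$ (or $p'=u$ if $y=1$). Here $s\ne o$ because $o\in R$; $s$ has exactly two edges; and $p\neq p'$. The graph $G'$ is connected and bridgeless by Lemma 5(a). The graph $G''$ equals $G'/(p{=}p')$, since the new edge $pp'$ becomes a loop; so it is connected and bridgeless by Lemma 4(a). They have $n-1$ and $n-2\ge1$ vertices. By Lemma 7, Lemma 6 and induction,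
$$M(G,o)\ge M(G^*,o)\ge M(G',o)+xM(G'',o)\ge I_{n-2}+xI_{n-3}=I_{n-1}.$$

Together with Case A and the computation for cycles in Section 1, this proves Theorem 1. By Section 5, Theorem 2 is proved as well: the conjecture is true. $\square$

## 10. Graphs that attain the path bound

We prove Theorem 3. Part (b) is immediate from Theorem 1: $N_i(G)\ge M_i(G,o)\ge\binom{n-i}{i}$.

For part (a), put $f(n,i)=\binom{n-i-1}{i}$. Let $1\le i\le\frac{n-1}2$ and suppose $N_i(G)=f(n,i)$. We show $G\cong P_n$, by induction on $i$. The method is to go through the cases of Section 5 and find a surplus in each.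

**The case $i=1$.** Here $n\ge3$ and $z(G;1)=n-(n-2)=2>0$, so $G\cong P_n$ by (2).

Now let $i\ge2$, so $n\ge2i+1\ge5$.

**$G$ disconnected.** By (4) and property 3, $N(G)\ge(1+x)\cdot(1+x)^{n-k-1}I_{k-2}\ge(1+x)I_{n-3}$. By property 1 used twice,
$$(1+x)I_{n-3}=I_{n-3}+xI_{n-4}+x^2I_{n-5}=I_{n-2}+x^2I_{n-5}.$$
And $[x^{i-2}]I_{n-5}=\binom{n-i-2}{i-2}>0$, since $n\ge2i$. So $N_i(G)>f(n,i)$, a contradiction.

**$G$ connected and bridgeless.** Then $N_i(G)\ge\binom{n-i}{i}=f(n,i)+\binom{n-i-1}{i-1}>f(n,i)$, a contradiction.

**$G$ connected with a bridge but no leaf.** Take the minimal side $X$ of Section 5. It has more than one vertex, as there is no leaf. If $|X|=2$, then $G[X]$ would be a single edge, $G$ being simple, which is a bridge of $G[X]$; but $G[X]$ is bridgeless. So $|X|\ge3$. Put $b=|X|-1\ge2$ and $a=n-|X|-1$. If $a=0$, then $r$ is the only vertex outside $X$ and is a leaf; so $a\ge1$. By (5) and property 4, with $a+b=n-2$,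
$$N_i(G)\ge[x^i]I_aI_b=f(n,i)+[x^{i-2}]I_{a-2}I_{b-2}.$$
For $m\ge-1$, $I_m$ has degree $\lceil m/2\rceil$ and all its coefficients up to the degree are positive. So the last coefficient is positive if $i-2\le\lceil\frac{a-2}2\rceil+\lceil\frac{b-2}2\rceil$. This holds:
$$i-2\le\Big\lfloor\frac{n-5}2\Big\rfloor=\Big\lceil\frac{n-6}2\Big\rceil\le\Big\lceil\frac{a-2}2\Big\rceil+\Big\lceil\frac{b-2}2\Big\rceil .$$
Again $N_i(G)>f(n,i)$, a contradiction.

**$G$ connected with a leaf $\ell$, with neighbor $p$.** Let $B$ be the number of good $i$-sets of $G$ that contain both $\ell$ and $p$. By Lemma 3 and Theorem 2,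
$$N_i(G)\ge N_i(G-\ell)+N_{i-1}(G-\ell-p)+B\ge f(n-1,i)+f(n-2,i-1)+B .$$
By Pascal's rule, $f(n-1,i)+f(n-2,i-1)=\binom{n-i-2}{i}+\binom{n-i-2}{i-1}=f(n,i)$. So equality forces, for every leaf $\ell$ and its neighbor $p$:

- ($\alpha$) $N_{i-1}(G-\ell-p)=f(n-2,i-1)$;
- ($\beta$) no good $i$-set contains both $\ell$ and $p$.

**Step 1: the shape of $G$.** Since $1\le i-1\le\frac{(n-2)-1}2$, ($\alpha$) and induction show that $H=G-\ell-p$ is a path $h_1\cdots h_m$ with $m=n-2\ge3$. Let $J=N(p)\cap V(H)$, nonempty as $G$ is connected. Our tool is this: let $A'$ be an independent set of inner vertices of $H$ with $|A'|=i-2$. Then $F=V(H)\setminus A'$ is a fort of $H$, by the computation for paths in Section 2. If moreover $|F\cap J|\neq1$, then $F$ is a fort of $G$, as $p$ sees $|F\cap J|$ and $\ell$ sees $0$; so $A'\cup\{\ell,p\}$ is a good $i$-set, contradicting ($\beta$). Note that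
$$i-2\le\Big\lfloor\frac{n-5}2\Big\rfloor=\Big\lfloor\frac{m-3}2\Big\rfloor=\Big\lceil\frac{m-4}2\Big\rceil .$$

**Step 2: $|J|=1$.** Suppose $|J|\ge2$. Remove two elements of $J$ from the set of the $m-2$ inner vertices. At least $m-4$ inner vertices remain, forming disjoint paths, and they contain an independent set of size $i-2\le\lceil\frac{m-4}2\rceil$ (for $m=3$ this means $i-2=0$ and the empty set). With it as $A'$ we have $|F\cap J|\ge2$, a contradiction. Hence $J=\{h_j\}$. If $j\in\{1,m\}$, then $G\cong P_n$, as desired. Suppose from now on that $1<j<m$.

**Step 3: $i\ge3$ is impossible.** Here $n\ge7$ and $m\ge5$. After removing $h_{j-1},h_j,h_{j+1}$, at least $m-5\ge0$ inner vertices remain, forming disjoint paths; together with $h_j$ we find independent sets of inner vertices containing $h_j$ of every size from $1$ to $1+\lceil\frac{m-5}2\rceil=\lceil\frac{m-3}2\rceil$. Now $1\le i-2\le\lfloor\frac{m-3}2\rfloor$, so one of them has size $i-2$. With it as $A'$ we have $|F\cap J|=0$, a contradiction.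

**Step 4: $i=2$ is impossible.** Here the tool of Step 1 gives nothing, since $A'=\emptyset$ and $|F\cap J|=1$. But ($\alpha$) may be used for other leaves. $G$ is a tree with three legs at $h_j$, of lengths $j-1$, $m-j$ and $2$. Applying ($\alpha$) and induction to the leaf $h_1$ with its neighbor $h_2$, we see that $G-h_1-h_2$ is a path. If $j=2$, it is disconnected: $\{\ell,p\}$ is separated from $h_3,\dots,h_m$. If $j\ge4$, it contains $h_j$ with its three neighbors $h_{j-1},h_{j+1},p$. So $j=3$. Symmetrically, from the leaf $h_m$, $m-j+1=3$. Thus $m=5$, $n=7$, and $G$ consists of a center $c$ and three legs $c\,a_k\,b_k$, $k=1,2,3$.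

The nine pairs $\{a_k,a_l\}$ ($k<l$), $\{a_k,c\}$, $\{a_k,b_k\}$ are not forcing. For $\{a_k,a_l\}$, each blue vertex has two white neighbors, $c$ and its $b$. From $\{a_k,c\}$ or $\{a_k,b_k\}$ the process reaches $\{a_k,b_k,c\}$ and stops there, since $c$ has two white neighbors. So $N_2(G)\ge9>6=\binom42=f(7,2)$, a contradiction.

Hence $G\cong P_n$, and Theorem 3 is proved. $\square$
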